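# Deep pushdown automata with state-changing pops: depth $n+1$ is stronger than depth $n$

## 1. Two expandable non-terminals against one, when pops are free

An ordinary pushdown automaton rewrites only the top of its pushdown. A deep pushdown automaton of depth $n$ may rewrite any of the first $n$ non-terminals.

**Definition (deep pushdown automaton, free pops).** A deep pushdown automaton of depth $n\ge1$ is a tuple $M=(Q,\Sigma,\Gamma,R,s,S,F)$: a finite set $Q$ of states with start state $s$ and final states $F\subseteq Q$; an input alphabet $\Sigma$ of *terminals*; a pushdown alphabet $\Gamma\supseteq\Sigma$, whose remaining symbols $\Gamma\setminus\Sigma$ are the *non-terminals*, among them the start symbol $S$; and a finite set $R$ of expansion rules $m\,pA\to qv$ with $1\le m\le n$, $p,q\in Q$, $A$ a non-terminal and $v\in\Gamma^+$. A configuration is $(p,w,z)$: state, unread input, pushdown contents with the top at the left. There are two kinds of moves.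

* Expansion: if $m\,pA\to qv$ is a rule and $u$ contains exactly $m-1$ non-terminals, then $(p,w,uAy)\vdash(q,w,uvy)$. So the $m$-th non-terminal from the top is replaced, and no input is read.
* Pop: $(p,aw,az)\vdash(p,w,z)$ for $a\in\Sigma$. The top terminal is matched with the input and the state does not change.

$M$ accepts $w$ if $(s,w,S)\vdash^*(f,\varepsilon,\varepsilon)$ for some $f\in F$. The class of languages accepted at depth $n$ is ${}_{deep}\mathbf{PD}_n$, written $\mathbf{PD}_n$ from now on.

For example, the following automaton of depth 2 accepts $\{a^kb^kc^k:k\ge1\}$, with $F=\{f\}$:
$$1\,sS\to q_0\,AB,\quad 1\,q_0A\to q_1\,aAb,\quad 2\,q_1B\to q_0\,cB,\quad 1\,q_0A\to q_2\,ab,\quad 1\,q_2B\to f\,c .$$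
On $aabbcc$, with one pop made early:
$$(s,aabbcc,S)\vdash(q_0,aabbcc,AB)\vdash(q_1,aabbcc,aAbB)\vdash(q_1,abbcc,AbB)\vdash(q_0,abbcc,AbcB)\vdash(q_2,abbcc,abbcB)\vdash(f,abbcc,abbcc)\vdash^*(f,\varepsilon,\varepsilon).$$
The states force the expansions of $A$ and $B$ to alternate, so each word accepted is some $a^kb^kc^k$, and each such word is accepted.

Free pops change neither the state nor the sequence of non-terminals. So in an accepting computation all pops can be postponed to the end. Write $(p,z)\Rightarrow(q,z')$ if some expansion leads from state $p$ and contents $z$ to state $q$ and contents $z'$. Then, for free pops,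
$$L(M)=\{w\in\Sigma^*:\ (s,S)\Rightarrow^*(f,w)\text{ for some }f\in F\}.\tag{1}$$

**Proposition 1.** Every language in $\mathbf{PD}_1$ is context-free. Hence $\{a^kb^kc^k:k\ge1\}\in\mathbf{PD}_2\setminus\mathbf{PD}_1$.

*Proof.* Let $M$ have depth 1. In (1), each step replaces the leftmost non-terminal. An ordinary PDA keeps the pushdown contents on its stack and the state in its control. While the top is a terminal it matches it with the input; when the top is a non-terminal it applies a rule. Terminals to the left of the leftmost non-terminal are never changed again, so matching them early changes nothing. The PDA accepts, by final state and empty stack, exactly the language (1).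

The language $\{a^kb^kc^k\}$ is not context-free, by the pumping lemma: a factor of length at most the pumping constant inside a long $a^kb^kc^k$ meets at most two of the three letters, so pumping changes the count of at least one letter but not of all three. $\square$

That is the easy case: free pops, depth one against depth two. Now let the pops change the state. Then (1) is no longer available, because *when* a letter is popped matters. What is left of the argument?

## 2. State-changing pops make the pushdown a queue

**Definition (state-changing pops).** Pop moves are no longer free. They are given by finitely many rules $pa\to q$ with $p,q\in Q$, $a\in\Sigma$, and such a rule allows $(p,aw,az)\vdash(q,w,z)$. Everything else is unchanged. The class at depth $n$ is ${}_{deep}\mathbf{pPD}_n$, written $\mathbf{pPD}_n$.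

Adding all rules $pa\to p$ shows $\mathbf{PD}_n\subseteq\mathbf{pPD}_n$. Also $\mathbf{PD}_n\subseteq\mathbf{PD}_{n+1}$ and $\mathbf{pPD}_n\subseteq\mathbf{pPD}_{n+1}$, since a rule with $m\le n$ has $m\le n+1$. It is known (Meduna) that $\mathbf{PD}_i\subsetneq\mathbf{PD}_{i+1}$ for all $i\ge1$. The problem, from "How to Pop a Deep PDA Matters" (http://wortspieler.org/Dateien/Work/Pubs/DeepPDApop.pdf), is whether $\mathbf{pPD}_{i+1}\setminus\mathbf{pPD}_i$ is non-empty for all $i\ge1$. The answer will be yes.

The separating language of Proposition 1 is of no use here: it lies in $\mathbf{pPD}_1$. Take the expansions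
$$1\,sS\to s\,aS,\quad 1\,sS\to p\,aA,\quad 1\,p_aA\to p\,bA,\quad 1\,p_bA\to p\,cA,\quad 1\,p_bA\to f\,c,$$
the pops $pa\to p_a$, $pb\to p_b$, $fc\to f$, and $F=\{f\}$. The automaton first writes $a^kA$ with $k\ge1$. Each popped $a$ then appends one $b$, giving $b^kA$. Each popped $b$ appends one $c$, and the last one must end with $A\to c$: if $A\to c$ is used after $j<k$ of the letters $b$ are popped, a $b$ is left that state $f$ cannot pop; if it is not used after $k$ of them, state $p$ cannot pop $c$. So exactly the words $a^kb^kc^k$ are accepted. With one non-terminal at its right end, the pushdown works as a queue.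

Queues double easily. Consider the depth-1 automaton
$$1\,sS\to q_0\,abA,\quad 1\,q_aA\to q_0\,aaA,\quad 1\,q_bA\to q_0\,bA,\quad 1\,q_bA\to f\,c,$$
with pops $q_0a\to q_a$, $q_0b\to q_b$, $fx\to f$ for $x\in\{a,b,c\}$, and $F=\{f\}$. Each popped $a$ appends $aa$; each popped $b$ appends $b$ or ends the process with $c$. It accepts
$$D=\{ab\,a^2b\,a^4b\cdots a^{2^{i-1}}b\,a^{2^i}c:\ i\ge1\}.\tag{2}$$

Recall that the *Parikh image* of a language is the set of its letter-count vectors. A set of vectors is *semilinear* if it is a finite union of sets $\{P+m_1\Pi_1+\dots+m_k\Pi_k:m_i\ge0\}$. Parikh's theorem says that context-free languages have semilinear Parikh images.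

**Proposition 2.** Every language in $\mathbf{PD}_n$, $n\ge1$, has a semilinear Parikh image. The language $D\in\mathbf{pPD}_1$ does not. Hence $\mathbf{pPD}_m\not\subseteq\mathbf{PD}_n$ for all $m,n\ge1$.

*Proof.* Let $M$ have depth $n$ and free pops. By (1) only expansions matter. An ordinary PDA keeps in its control the state and the first $n$ non-terminals of the current contents, and keeps the remaining non-terminals on its stack; the whole sequence is padded at its end by $n$ symbols $\bot$, so that there are always at least $n$ items. When it applies a rule with right-hand side $v$, it reads the terminals of $v$ from the input, replaces the non-terminal by the non-terminals of $v$, and then pushes or pops items until its control again holds exactly $n$. It accepts when its control holds $\bot^n$ (so no non-terminal is left) and the state is final. Its language is context-free. It has the same Parikh image as $L(M)$, since only the order of the letters is changed. Parikh's theorem applies.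

The Parikh image of $D$, in the order $a,b,c$, is $\{(2^{i+1}-1,i,1):i\ge1\}$. It is infinite. If it were semilinear, it would contain $\{P+m\Pi:m\ge0\}$ with $\Pi\ne0$. The second component determines the point, so it is linear in $m$ with positive slope. Then the first component is exponential in $m$; but it is also linear in $m$. Contradiction. Finally $\mathbf{pPD}_1\subseteq\mathbf{pPD}_m$. $\square$

So pumping and Parikh's theorem both fail for $\mathbf{pPD}_1$, and for one reason: they need (1). We need a property of $\mathbf{pPD}_n$ that survives queues.

## 3. Generalized inner product and the three theorems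

For $y=(y_1,\dots,y_K)\in(\{0,1\}^\ell)^K$ put
$$\mathrm{GIP}(y)=\sum_{t=1}^{\ell}\prod_{j=1}^Ky_j[t]\bmod 2 .$$
Write the $y_j$ as the rows of a table. Then $\mathrm{GIP}$ is the parity of the number of all-one columns. For $y=(11,10,11)$ the columns are $111$ and $101$, so $\mathrm{GIP}(y)=1$.

**Definition (encoding).** A language $L$ *encodes* $\mathrm{GIP}_K$ if there are $\rho_1,\dots,\rho_K\in\{\text{identity},\text{reversal}\}$ such that for all $\ell\ge1$ and $y\in(\{0,1\}^\ell)^K$
$$x(y):=\rho_1(y_1)\#\rho_2(y_2)\#\cdots\#\rho_K(y_K)\in L\iff\mathrm{GIP}(y)=1 .$$

Words that are not of the form $x(y)$ are unrestricted. An example that we shall use is, for $k\ge1$,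
$$G_k=\Big\{z_1\#\cdots\#z_k:\ z_j\in\{0,1\}^\ell,\ \ell\ge1,\ \sum_t\prod_{j\text{ odd}}z_j[t]\prod_{j\text{ even}}z_j[\ell+1-t]\equiv1\pmod 2\Big\}.$$
It encodes $\mathrm{GIP}_k$, with reversal at the even places. For instance $10\#01\in G_2$: it is $x(10,10)$, and the only all-one column is the first.

**Theorem 1.** For $n\ge1$: (a) some language encoding $\mathrm{GIP}_{4n+3}$ is in $\mathbf{pPD}_{n+1}$; (b) no language encoding $\mathrm{GIP}_K$ with $K\ge4n+3$ is in $\mathbf{pPD}_n$. Hence $\mathbf{pPD}_{n+1}\setminus\mathbf{pPD}_n\ne\emptyset$ for all $n\ge1$.

**Theorem 2.** For $n\ge1$, $\mathbf{PD}_{n+1}\not\subseteq\mathbf{pPD}_n$.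

**Theorem 3.** For all $m,n\ge1$: $\mathbf{pPD}_m\subseteq\mathbf{pPD}_n\iff m\le n$; $\mathbf{PD}_m\subseteq\mathbf{pPD}_n\iff m\le n$; $\mathbf{pPD}_m\not\subseteq\mathbf{PD}_n$ always. Moreover $\bigcup_n\mathbf{pPD}_n$ is strictly contained in the context-sensitive languages, and some language decidable in deterministic logarithmic space lies outside it.

Theorem 1 answers the question. Theorem 2 says more: the separating language can be taken with free pops.

## 4. Depth $n+1$ evaluates $\mathrm{GIP}$ on $4n+3$ blocks

Put $d=n+1\ge2$. The construction counts the places at which a depth-$d$ automaton can write in lockstep. A non-terminal kept among the first $d$ can emit one letter to its left and one to its right in each round, so it serves two blocks. After $\ell$ rounds the automaton separates these blocks off and the non-terminal serves two new ones. To remember the $\ell$ partial products between the two passes, the last non-terminal $A_d$ stores them to its right as non-terminals, which gives up one of its blocks. The stored symbols come back in reverse order, and each finally becomes a letter of one further block. This makes $4(d-1)+2$ blocks. One more comes from a block whose *pops* drive the rounds.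

Let $E$ be the set of words $z_0\#z_1\#\cdots\#z_{4d-2}$ with all $z_j\in\{0,1\}^\ell$, $\ell\ge1$, and
$$\sum_tz_0[t]\prod_{j\ge1}\hat z_j[t]\equiv1\pmod 2,\qquad \hat z_j=z_j\ (j\text{ odd}),\quad \hat z_j=z_j^R\ (j\ge2\text{ even}).$$
$E$ encodes $\mathrm{GIP}_{4d-1}=\mathrm{GIP}_{4n+3}$.

**Lemma 1.** With $d=n+1$: $E\in\mathbf{pPD}_{n+1}$ and $G_{4n+2}\in\mathbf{PD}_{n+1}$.

*Proof.* **Step 1: the automaton for $E$.** Here $\Sigma=\{0,1,\#\}$; the letters $a,b,c,\pi,\delta,e$ range over $\{0,1\}$; sums $e+\cdot$ are mod 2; only the listed pop rules exist.

* R1: $1\,sS\to s\,aS$ and $1\,sS\to s_1\,a\#A_1\#A_2\#\cdots\#A_d$.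
* Pops: $s_1a\to[1,a,0]$; $\ \theta a\to[1,a,1]$; $\ \theta\#\to h_1$.
* R2 ($1\le q<d$): $q\,[q,\pi,\delta]A_q\to[q{+}1,\pi ab,\delta]\,aA_qb$.
* R3: $d\,[d,\pi,0]A_d\to\theta\,aA_d\bar B_{\pi a}$ and $d\,[d,\pi,1]A_d\to\theta\,aA_dB_{\pi a}$.
* R4: $q\,h_qA_q\to h_{q+1}\,\#A'_q\#$ ($q<d$) and $d\,h_dA_d\to\langle1,1,0\rangle\,\#$.
* R5 ($1\le q<d$): $q\,\langle q,\pi,e\rangle A'_q\to\langle q{+}1,\pi ab,e\rangle\,aA'_qb$.
* R6: $d\,\langle d,\pi,e\rangle B_c\to\langle1,1,e+\pi ac\rangle\,a$ and $d\,\langle d,\pi,e\rangle\bar B_c\to g_{1,e+\pi ac}\,a$.
* R7: $1\,g_{q,e}A'_q\to g_{q+1,e}\,\#$ ($q<d$); $F=\{g_{d,1}\}$; pops $g_{d,1}x\to g_{d,1}$ for $x\in\{0,1,\#\}$.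

**Step 2: push rounds.** This step computes what the pushdown looks like when $z_0$ has been popped. R1 writes $z_0\#A_1\#\cdots\#A_d$ with $\ell=|z_0|\ge1$ and ends in $s_1$. Each letter $z_0[t]$ is popped and triggers round $t$. In it $A_q$ ($q<d$) receives a letter on its left, appended to a word $u_q$, and one on its right, prepended to a word $v_q$; then $A_d$ receives a letter on its left, appended to $u_d$, and stores $c_t$ on its right, where $c_t$ is the product of $z_0[t]$ and all letters written in round $t$. The bar marks $t=1$ (there $\delta=0$). So after round $t$ the state is $\theta$ and the contents are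
$$z_0[t{+}1]\cdots z_0[\ell]\,\#\,u_1A_1v_1\#\cdots\#u_{d-1}A_{d-1}v_{d-1}\#u_dA_d\,B_{c_t}\cdots B_{c_2}\bar B_{c_1}.$$
The non-terminals are in the order $A_1,\dots,A_d$, then the stored ones, so the depths in R2 and R3 are right. After exactly $\ell$ rounds the top is $\#$; popping it leads to $h_1$. R4 then produces
$$u_1\#A_1'\#v_1\,\#\,u_2\#A_2'\#v_2\,\#\cdots\#\,u_d\#\,B_{c_\ell}\cdots B_{c_2}\bar B_{c_1}.$$

**Step 3: pop rounds.** This step shows that the stored products are used in reverse order. There are now $d-1$ non-terminals $A'_q$ in front, so the $d$-th non-terminal is the topmost stored one. Round $r=1,\dots,\ell$ treats the index $t=\ell+1-r$. In it $A'_q$ receives a letter on its left, appended to $u'_q$, and one on its right, prepended to $v'_q$; the topmost stored symbol, carrying $c_t$, becomes a letter, appended to a word $y$; and the product of $c_t$ and all letters of the round is added to $e$. The symbol $\bar B_{c_1}$ ends the phase after exactly $\ell$ rounds. R7 replaces each $A'_q$ by $\#$; at that time $A'_q$ is the first non-terminal.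

**Step 4: the accepted words.** The word written is $z_0\#$ followed by the groups $u_q\#u'_q\#v'_q\#v_q$ ($q<d$) and then $u_d\#y$, all separated by $\#$. These are $4(d-1)+2=4d-2$ blocks of length $\ell$ after $z_0$. Index $t$ stands at position $t$ in $u_q$ (appended in round $t$), in $v'_q$ (prepended in round $\ell+1-t$) and in $u_d$; these are blocks with odd numbers. It stands at position $\ell+1-t$ in $u'_q$, $v_q$ and $y$; these are blocks with even numbers. So the final $e$ is exactly the sum that defines $E$. All letters were free choices, no pops other than those of $z_0\#$ occur before state $g_{d,\cdot}$, and the pushdown can be emptied in a final state iff $e=1$. So the accepted language is $E$.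

**Step 5: free pops and $G_{4n+2}$.** Drop all pop rules and use free pops. Replace R1 by $1\,sS\to[1,1,0]\,A_1\#\cdots\#A_d$. Give state $\theta$ copies of the rules of $[1,1,1]$ and of $h_1$, namely
$$1\,\theta A_1\to[2,ab,1]\,aA_1b\qquad\text{and}\qquad 1\,\theta A_1\to h_2\,\#A_1'\# .$$
So in state $\theta$ the automaton chooses between a further push round and the end of the push phase. By (1) only the expansions matter. Steps 2–4 apply with the factor $z_0[t]$ replaced by $1$, with the block $z_0\#$ absent, and with the number $\ell\ge1$ of push rounds chosen freely. The words written are $u_1\#u_1'\#v_1'\#v_1\#\cdots\#u_d\#y$, with $4d-2=4n+2$ blocks, and the accepted ones are exactly those of $G_{4n+2}$. $\square$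

A run by hand for $d=2$, $\ell=1$, all letters $1$ (seven blocks): after R1 the contents are $1\#A_1\#A_2$ in state $s_1$. Then
$$\#A_1\#A_2\ \to\ \#1A_11\#A_2\ \to\ \#1A_11\#1A_2\bar B_1\ \to\ 1A_11\#1A_2\bar B_1\ \to\ 1\#A_1'\#1\#1A_2\bar B_1$$
$$\to\ 1\#A_1'\#1\#1\#\bar B_1\ \to\ 1\#1A_1'1\#1\#1\#\bar B_1\ \to\ 1\#1A_1'1\#1\#1\#1\ \to\ 1\#1\#1\#1\#1\#1,$$
in the states $[1,1,0]$, $[2,1,0]$, $\theta$, $h_1$, $h_2$, $\langle1,1,0\rangle$, $\langle2,1,0\rangle$, $g_{1,1}$, $g_{2,1}$. The rest is popped, and $1\#1\#1\#1\#1\#1\#1\in E$ is accepted.

Theorem 1(a) follows from Lemma 1. The rest is about lower bounds.

## 5. Gaps: guessing the interval that each non-terminal produces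

In an accepting computation each symbol on the pushdown eventually produces an interval of the input. Suppose that we guess this interval together with the symbol. Then a terminal can be checked against the input as soon as it is written, and need not be stored. What remains is a list of non-terminals with intervals: the first $n$ are accessible, and the others form a true last-in-first-out stack. The pops must still be carried out in order, because they change the state, but a pointer $p$ is enough for that.

Let $M$ be an automaton of depth $n$ with state-changing pops. Let $\mu\ge1$ be the maximal $|v|$ in its expansion rules (take $\mu=1$ if there are none), $N_0=\Gamma\setminus\Sigma$, and fix $N\ge1$.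

**Definition (the system $P_N$).** *Items* are: *gaps* $(B,e,f)$ with $B\in N_0$ and $1\le e\le f\le N$, whose interval is $[e,f]$; *terminal items* $(a,g)$ with $a\in\Sigma$ and $1\le g\le N$, whose interval is $[g,g]$; and $\bot$, which has no interval. The states of $P_N$ are the triples $(q,p,\Lambda)$ with $q\in Q$, $0\le p\le N$, and $\Lambda$ a sequence of at most $n+\mu$ items. There is also a stack of items. The steps on input $x\in\Sigma^N$ are:

* **E** (if $|\Lambda|=n$, no terminal item): choose a rule $m\,qB\to q'v$ such that the $m$-th item of $\Lambda$ is a gap $(B,e,f)$. Replace this item by the sequence of the symbols of $v$, annotated by consecutive non-empty intervals that partition $[e,f]$, terminals getting length 1. The state becomes $q'$.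
* **P** (if $|\Lambda|=n$, no terminal item): if $p<N$, $p+1$ lies in no interval of $\Lambda$, $x_{p+1}=a$, and $qa\to q'$ is a rule, set $q:=q'$ and $p:=p+1$.
* **V** (if $\Lambda$ has a terminal item): delete the leftmost one $(a,g)$, provided $x_g=a$.
* **push** (no terminal item, $|\Lambda|>n$): move the last item of $\Lambda$ to the stack.
* **pop** (no terminal item, $|\Lambda|<n$): move the top stack item to the end of $\Lambda$.

The initial state is $(s,0,(S,1,N)\bot^n)$; the accepting states are $(f,N,\bot^n)$ with $f\in F$.

Three features will be used. Only V and P depend on $x$, and each reads one letter, at a position determined by the state. No step tests the stack for emptiness. For fixed $M$ the number of states is polynomial in $N$.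

For an example, take $n=1$, the rules $1\,sS\to s\,0S0$, $1\,sS\to s\,1S1$, $1\,sS\to s\,\#$, pops $sa\to s$ for $a\in\{0,1,\#\}$, and $F=\{s\}$; the language is $\{w\#w^R\}$. On $01\#10$ the system $P_5$ pushes $\bot$, so $\Lambda=(S,1,5)$. Then E gives $(0,1)(S,2,4)(0,5)$, and two V steps read positions $1$ and $5$. Next E gives $(1,2)(S,3,3)(1,4)$, and V reads positions $2$ and $4$. Then E gives $(\#,3)$, V reads position $3$, and a pop brings $\bot$ back. Five P steps lead to $(s,5,\bot)$ with empty stack.

**Lemma 2.** $x\in\Sigma^N$ is in $L(M)$ iff $P_N$ has on $x$ a run from the initial state with empty stack to an accepting state with empty stack.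

*Proof.* For a configuration with stack $\gamma$ (top first) we consider the sequence $\Lambda\gamma$ of all items.

**Step 1: invariants.** They say that the intervals are in order and that $\bot$ is mere padding. In every reachable configuration:

(i) $\Lambda\gamma$ ends with exactly $n$ copies of $\bot$ and has no other $\bot$;

(ii) the intervals in $\Lambda\gamma$ are disjoint, in increasing order, and contained in $[p+1,N]$.

Both hold initially. Push and pop do not change $\Lambda\gamma$; E refines one interval; V deletes a terminal item. So these steps preserve (i) and (ii). A P step preserves them if $p+1$ is in no interval of $\Lambda\gamma$; its condition says this for $\Lambda$ only. Suppose that $p+1$ is in the interval of a stack item. By (ii) no item of $\Lambda$ can have an interval, as that interval would lie to the left of $p+1$ and inside $[p+1,N]$. So $\Lambda=\bot^n$, and by (i) the stack is empty, a contradiction. By (i), $\Lambda\gamma$ has at least $n$ items, so a required pop step is always possible.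

**Step 2: moves.** This groups the steps of $P_N$ into units that match the moves of $M$. Call a configuration *full* if $|\Lambda|=n$ and $\Lambda$ has no terminal item. A run starts with one push step, which leads to a full configuration. The rest splits into *moves*, each going from a full configuration to the next one. A move is a P step, or an E step followed by at most $\mu$ V steps and then by either at most $\mu-1$ pushes or at most one pop. Indeed after the V steps $|\Lambda|$ is $n-1$ plus the number of non-terminals of $v$. A move has at most $2\mu+1$ steps. Within a move, V steps come before pushes and before the pop, and a move never contains both a push and a pop.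

**Step 3: from $P_N$ to $M$.** For a full configuration $\kappa$ let $z(\kappa)$ be $x_{p+1}\cdots x_N$ with the factor $x_e\cdots x_f$ replaced by $B$ for each gap $(B,e,f)$ of $\Lambda\gamma$. By (i) and (ii), if the $m$-th item of $\Lambda$ is a gap, it is the $m$-th non-terminal of $z(\kappa)$. An E-move with rule $m\,qB\to q'v$ replaces this non-terminal by $v$, since the V steps verify that the terminals of $v$ are the letters at their positions. In a P-move, $x_{p+1}$ is the first symbol of $z(\kappa)$ by Step 1, and it is deleted by a pop rule. So each move from $\kappa$ to $\kappa'$ gives a move of $M$ from $(q,x_{p+1}\cdots x_N,z(\kappa))$ to the corresponding configuration for $\kappa'$. The first full configuration corresponds to $(s,x,S)$ and the last to $(f,\varepsilon,\varepsilon)$. This proves "if".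

**Step 4: from $M$ to $P_N$.** In an accepting computation of $M$ on $x$, every symbol occurrence on the pushdown produces a non-empty interval of positions: a terminal produces the position against which it is popped, and an expanded non-terminal produces the union of what the symbols of $v\ne\varepsilon$ produce. At each time, consecutive occurrences produce consecutive intervals that cover the unread part; this follows by going backward through the computation. Annotate the non-terminals by these intervals and add $\bot^n$. Then each expansion of $M$ becomes an E-move; the V steps succeed because each terminal equals the letter at its position. Each pop of $M$ becomes a P-move: the popped terminal produces $p+1$, so $p+1$ is in no gap. At the end no gaps are left, so $\Lambda\gamma=\bot^n$; since this configuration is full, $\Lambda=\bot^n$ and the stack is empty; also $p=N$. $\square$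

## 6. Phases: $n$ gaps have $2n$ ends

Partition $[1,N]$ into $K$ consecutive non-empty intervals, the *blocks* $D_1,\dots,D_K$. A step *touches* block $j$ if it reads a letter at a position of $D_j$.

A sensible first plan is a crossing argument: bound how often the run passes from one block to another, and count the possible sequences of states at the passages. This stops at the example of Section 5. On $w\#w^R$ with $|w|=\ell$, every accepting run reads a letter of the first factor and then a letter of the second, $\ell$ times in turn. So a sequence of crossing states has length proportional to $\ell$, and the number of sequences that this counting allows is exponential in $\ell$, not polynomial.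

The remedy is to give up counting passages, and to bound the *set* of blocks visited during long stretches of time. In the example, one gap works at two blocks, one at each end. In general the first $n$ gaps have $2n$ ends, and the P steps work at one block at a time. The difficulty is that hidden gaps may replace visible ones. So we cut time whenever the coarse shape of the gaps changes; this happens only boundedly often.

Fix an accepting run of $P_N$. In this section "gap" means a gap of $\Lambda\gamma$, visible or in the stack, and "precedes" refers to the order in $\Lambda\gamma$, which for gaps is the order of their intervals. A gap is *small* if it is contained in one block, otherwise *large*. A gap with left end in $D_\lambda$ and right end in $D_\rho$ *crosses* $\beta\in\{1,\dots,K-1\}$ if $\lambda\le\beta<\rho$. Gaps are disjoint intervals, so at each time at most one gap crosses $\beta$.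

**Definition (type).** The *type* of a full configuration consists of

1. the block of $p+1$ ($K+1$ if $p=N$);
2. for each $\beta$, the pair $(\lambda_\beta,\rho_\beta)$ of end blocks of the gap crossing $\beta$, or "dead" if there is none;
3. the set of *unfinished* blocks, that is, blocks met by some gap.

For example, with $N=5$, $D_1=[1,3]$, $D_2=[4,5]$, the gap $(S,2,4)$ is large and crosses $1$ with pair $(1,2)$; after it is replaced by $(1,2)(S,3,3)(1,4)$ and verified, $\beta=1$ is dead and block $2$ is finished.

**The type changes at most $K^2+1$ times.** Every gap at a later time is contained in a gap of each earlier time. So along the run $p$ grows, $\lambda_\beta$ does not decrease, $\rho_\beta$ does not increase, dead stays dead, and the set of unfinished blocks shrinks. Component 1 changes at most $K$ times. For each $\beta$, the difference $\rho_\beta-\lambda_\beta\in[1,K-1]$ drops at each change of the pair, so there are at most $K-2$ such changes plus one to dead. Component 3 changes at most $K$ times. The total is at most $K+(K-1)^2+K=K^2+1$.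

**Definition (phases).** A move that changes the type is an *event move*. The initial push step and each single step of each event move form singleton intervals. The maximal sequences of consecutive non-event moves are intervals called *phases*.

So the run is cut into at most
$$C_0=1+(K^2+1)(2\mu+1)+(K^2+2)\tag{3}$$
intervals, a number that does not depend on $N$. A singleton touches at most one block.

**Lemma 3.** In each phase at most $2n$ blocks are touched by V steps and at most one by P steps.

*Proof.* A P step reads position $p+1$, whose block is component 1 of the type, and this is constant in the phase. So consider V steps. All full configurations of the phase, from its start to its end, have the same type.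

**Step 1: the large gaps keep their end blocks.** Two large gaps with the same end blocks would cross the same $\beta$. So the type determines the list of end blocks of the large gaps $G_1,\dots,G_r$ (in order); it is constant in the phase:
$$(i_1,j_1),\dots,(i_r,j_r)\quad\text{with } i_1<j_1\le i_2<j_2\le\cdots .$$
Write $G_q(\kappa)$ for the $q$-th large gap at $\kappa$. For later $\kappa'$ in the phase, $G_q(\kappa')\subseteq G_q(\kappa)$, because $G_q(\kappa')$ lies in a gap of $\kappa$ that crosses $i_q$, and $G_q(\kappa)$ is the only one.

**Step 2: an expanded large gap only loses bits at its two ends.** Suppose that $G_q$ is expanded in a move of the phase. Afterward there is a gap with end blocks $i_q,j_q$ inside the old $G_q$. So one child is a large gap with these end blocks (the new $G_q$), and everything else that is produced lies in $D_{i_q}$, to its left, or in $D_{j_q}$, to its right. Thus the move touches, by V steps, only $i_q$ and $j_q$, and all other new gaps are small.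

**Step 3: which blocks can be touched.** A block strictly between $i_q$ and $j_q$ is inside $G_q$ during the whole phase. A V step touching it would belong to a move that expands $G_q$, contradicting Step 2. So such blocks are not touched by V steps. A block touched by a V step was met by the gap expanded in that move, so it is unfinished before that move, hence throughout the phase. So it is an *end block* ($i_q$ or $j_q$ for some $q$), or it is *plain*: it lies in no $[i_q,j_q]$, so it meets no large gap, and it contains a small gap at every full configuration of the phase.

**Step 4: assign the touched blocks to gaps.** This reduces the lemma to a count of gaps at one moment. Let $j^*$ be the largest block touched by V steps. Take a V step touching it; let its move start at $\kappa$ and expand the gap $g$, which is one of the first $n$ items of $\kappa$. If $g$ is small then $g\subseteq D_{j^*}$; if it is large then $g=G_{q^*}$ with $j^*\in\{i_{q^*},j_{q^*}\}$, by Step 2. Assign to the touched blocks gaps of $\kappa$ as follows: $j^*\mapsto g$; a plain block $j<j^*$ is assigned to a gap contained in $D_j$; an end block $j<j^*$ is assigned to some $G_q$ with $j\in\{i_q,j_q\}$. A small gap is assigned at most its own block,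 and $G_q$ at most $i_q$ and $j_q$. So each gap gets at most two blocks.

**Step 5: all assigned gaps weakly precede $g$.** Let $D_b$ contain the left end of $g$. Either $b=j^*$, or $g=G_{q^*}$, $j^*=j_{q^*}$, $b=i_{q^*}$.

* Let $j<j^*$ be plain. If $b=j^*$, then $j<b$. Otherwise $j\notin[i_{q^*},j_{q^*}]$ and $j<j_{q^*}$ give $j<i_{q^*}=b$. So the gap of $j$ precedes $g$.
* Let $j<j^*$ be an end block assigned to $G_q$. Then $i_q\le j<j^*$. If $b=j^*$, then $G_q$ starts in an earlier block than $g$ and so precedes it. Otherwise $i_q<j_{q^*}\le i_{q^*+1}$ (if $G_{q^*+1}$ exists), so $q\le q^*$.

Since $g$ is one of the first $n$ items, at most $n$ gaps weakly precede it. So at most $2n$ blocks are touched by V steps. $\square$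

## 7. Cutting the run along its stack

We now have boundedly many intervals, each touching at most $2n+1$ blocks. But the intervals also communicate through the stack, which may carry unboundedly much information. We cut further, so that each piece passes stack symbols to at most one other piece.

**Definition (decomposition).** A *decomposition* of a run from empty stack to empty stack is a partition into consecutive pieces $J_1,\dots,J_c$ together with a non-crossing partial matching of $\{1,\dots,c\}$ such that:

* in an unmatched piece, every symbol pushed there is popped there and vice versa;
* for matched $a<b$, symbols popped in $J_a$ were pushed in $J_a$, symbols pushed in $J_b$ are popped in $J_b$, and the symbols pushed but not popped in $J_a$ are exactly those popped but not pushed in $J_b$.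

"Symbol" means occurrence. Non-crossing means that there are no matched pairs $a,b$ and $a',b'$ with $a<a'<b<b'$. A *component* is an unmatched piece or a matched pair. For example, if a run pushes $\alpha$ in its first third, pushes and pops $\beta$ in the second, and pops $\alpha$ in the last, then its thirds with first and last matched form a decomposition.

**Lemma 4.** Any partition of the run into at most $C_0$ intervals $I_1,I_2,\dots$ can be refined to a decomposition with at most $C_0^2$ pieces, in which each matched pair consists of pieces of two different intervals and at least one symbol is passed from the first to the second.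

*Proof.* Every pushed symbol is popped. We use the last-in-first-out law (LIFO): if $\alpha$ is pushed before $\beta$ and $\beta$ before $\alpha$ is popped, then $\beta$ is popped before $\alpha$. Call a step of $I_a$ *external with partner $b$* if it pushes a symbol that is popped in $I_b$ with $b>a$, or pops a symbol that was pushed in $I_b$ with $b<a$.

**Step 1: external steps come in orderly groups.** In $I_a$ all external pops precede all external pushes. Otherwise some $\beta$ older than $I_a$ would be popped in $I_a$ after the push of an $\alpha$ that outlives $I_a$, contradicting LIFO. Of two external pops, the earlier one pops the symbol that was pushed later. Of two external pushes, the earlier one pushes the symbol that is popped later. So partners are non-increasing along the external pops and along the external pushes. The partners of pops are less than $a$, those of pushes greater. Hence the external steps of $I_a$ with a given partner form a *group* that is contiguous among the external steps, and there are at most $C_0-1$ groups in $I_a$.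

**Step 2: the cuts.** Cut $I_a$ right after the last step of each group except the last group. Each piece contains at most one group, and there are at most $C_0^2$ pieces in total.

**Step 3: no internal symbol is separated.** We show that a symbol pushed and popped in $I_a$ has both steps in the same piece; for this, no such symbol may be on the stack at a cut. After an external push, the just pushed symbol is on top and outlives $I_a$, so nothing on the stack at that moment is popped within $I_a$. After an external pop, all stack symbols are older than $I_a$, since they lay below a symbol older than $I_a$.

**Step 4: the matching.** Match the piece that contains the push group of $I_a$ with partner $b$ with the piece that contains the pop group of $I_b$ with partner $a$. These groups concern the same non-empty set of symbols. The conditions of a decomposition hold, since a piece contains at most one group, and all other symbols handled in it are pushed and popped in it. Suppose that $J_a,J_b$ and $J_{a'},J_{b'}$ were matched with $a<a'<b<b'$. Take $\alpha$ passed from $J_a$ to $J_b$ and $\beta$ passed from $J_{a'}$ to $J_{b'}$. Then $\alpha$ is pushed before $\beta$, $\beta$ is pushed before $\alpha$ is popped, and $\alpha$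 is popped before $\beta$, contradicting LIFO. So the matching is non-crossing. $\square$

**Definition (cylinder intersection).** A *cylinder intersection* is a set $X=\bigcap_{i=1}^KX_i\subseteq(\{0,1\}^\ell)^K$ in which membership in $X_i$ is independent of $y_i$.

For $K=2$, membership in $X_1$ means $y_2\in B$ and membership in $X_2$ means $y_1\in A$, so $X$ is a rectangle $A\times B$. Any finite intersection of sets, each depending on at most $K-1$ of the $y_j$, is a cylinder intersection: group the sets by an index that is missing.

For $x=x(y)$ we have $N=K(\ell+1)-1$. As block $D_j$ we take the $j$-th factor together with the following $\#$, if any.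

**Lemma 5.** Let $K\ge2$, $M$, $C$ be fixed, with $0,1,\#\in\Sigma$. Suppose that for every $\ell$ and every $y$ with $x(y)\in L(M)$ some accepting run of $P_N$ on $x(y)$ has a decomposition with at most $C$ pieces in which every component touches at most $K-1$ blocks. Then $\{y\in(\{0,1\}^\ell)^K:x(y)\in L(M)\}$ is a union of polynomially many (in $\ell$) cylinder intersections.

*Proof.* **Step 1: transcripts.** The *transcript* $\tau$ of a run with a decomposition records the number $c\le C$ of pieces, the states $u_0,\dots,u_c$ of $P_N$ at the cuts ($u_0$ initial, $u_c$ accepting), the matching, and the sets $B_a$ of blocks touched in $J_a$. Stack contents are *not* recorded. As $P_N$ has polynomially many states, there are polynomially many possible transcripts. We consider only those in which all components touch at most $K-1$ blocks. Let $X_\tau$ be the set of $y$ such that on $x(y)$: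

* for every unmatched $a$, $P_N$ can go from $(u_{a-1},\varepsilon)$ to $(u_a,\varepsilon)$ (state, stack), reading only in blocks of $B_a$;
* for every matched $a<b$ there is $\sigma$ such that $P_N$ can go from $(u_{a-1},\varepsilon)$ to $(u_a,\sigma)$ reading only in $B_a$, and from $(u_{b-1},\sigma)$ to $(u_b,\varepsilon)$ reading only in $B_b$.

The symbols $\#$ are at fixed positions. So each condition depends only on the $y_j$ with $j\in B_a$, respectively $j\in B_a\cup B_b$, which are at most $K-1$ of them. Hence $X_\tau$ is a cylinder intersection.

**Step 2: a run with transcript $\tau$ puts $y$ into $X_\tau$.** An unmatched $J_a$, or the first piece $J_a$ of a pair, pops only symbols pushed in it, so the stack contents below can be removed. In the matched case let $\sigma$ be what remains of its pushes. Consider the second piece $J_b$. Everything above the deepest symbol of $\sigma$ at the start of $J_b$ must be popped in $J_b$ and was not pushed in $J_b$, so it belongs to $\sigma$. Hence $\sigma$ is the top part of the stack, in the same order, and nothing below it is popped in $J_b$. All symbols pushed in $J_b$ are popped there. So $J_b$ yields a partial run from $(u_{b-1},\sigma)$ to $(u_b,\varepsilon)$.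

**Step 3: $y\in X_\tau$ gives $x(y)\in L(M)$.** Since no step tests emptiness, the partial runs can be performed above any stack contents. We claim: for every stretch $J_a,\dots,J_b$, possibly empty, such that no index in it is matched to an index outside it, and for every $\gamma$, $P_N$ can go from $(u_{a-1},\gamma)$ to $(u_b,\gamma)$. We use induction on the length. The empty stretch is trivial. If $a$ is unmatched, use its condition and then the claim for $J_{a+1},\dots,J_b$. If $a$ is matched with $h\le b$, then no index in $a+1,\dots,h-1$ and no index in $h+1,\dots,b$ is matched outside its stretch, because the matching is non-crossing. So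
$$(u_{a-1},\gamma)\to(u_a,\sigma\gamma)\to(u_{h-1},\sigma\gamma)\to(u_h,\gamma)\to(u_b,\gamma),$$
where the second and the fourth arrow come from the induction hypothesis. The whole sequence with $\gamma=\varepsilon$ gives an accepting run, so $x(y)\in L(M)$ by Lemma 2.

By the hypothesis and Steps 2 and 3, the set in the lemma is the union of the $X_\tau$. $\square$

## 8. Cylinder intersections on which $\mathrm{GIP}=1$ are small

The next lemma is due to Babai–Nisan–Szegedy 1992; we prove it in full. It says that no test made of parts that each ignore one of the rows can certify $\mathrm{GIP}=1$ on many inputs.

**Lemma 6.** If $X\subseteq(\{0,1\}^\ell)^K$ is a cylinder intersection with $\mathrm{GIP}=1$ on $X$ and $K\ge2$, then $|X|\le2^{K\ell}e^{-\ell/4^{K-1}}$. Also $|\mathrm{GIP}^{-1}(1)|\ge2^{-K}2^{K\ell}$ for $\ell\ge1$.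

*Proof.* Let $f=(-1)^{\mathrm{GIP}}$, let $1_X=\prod_i\varphi_i$ with $\varphi_i\in\{0,1\}$ independent of $y_i$, and let $\Delta=|\mathbb E f\prod_i\varphi_i|$, the expectation being over uniform $y$. Since $f=-1$ on $X$, $\Delta=|X|/2^{K\ell}$.

**Step 1: remove the $\varphi_i$ one at a time.** Each removal squares the quantity and doubles one variable. The claim is that for $i=K,\dots,1$
$$\Delta^{2^{K-i}}\le\mathbb E_{y_j^0,y_j^1\,(j>i)}\Big|\mathbb E_{y_1,\dots,y_i}\,f_i\prod_{h\le i}\varphi_{h,i}\Big|,\tag{4}$$
where
$$f_i=\prod_{\epsilon\in\{0,1\}^{K-i}}f(y_1,\dots,y_i,y_{i+1}^{\epsilon_{i+1}},\dots,y_K^{\epsilon_K})$$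
and $\varphi_{h,i}$ is the analogous product of copies of $\varphi_h$, hence independent of $y_h$.

For $i=K$, (4) is an equality. To pass from $i\ge2$ to $i-1$, square (4) and use Jensen's inequality on the outer expectation. Since $\varphi_{i,i}\in\{0,1\}$ does not depend on $y_i$, it can be taken out of the expectation over $y_i$, and Cauchy–Schwarz gives
$$\Big|\mathbb E_{y_1..y_i}f_i\prod_{h\le i}\varphi_{h,i}\Big|^2\le\mathbb E_{y_1..y_{i-1}}\Big|\mathbb E_{y_i}f_i\prod_{h<i}\varphi_{h,i}\Big|^2=\mathbb E_{y_i^0,y_i^1}\mathbb E_{y_1..y_{i-1}}f_{i-1}\prod_{h<i}\varphi_{h,i-1}.$$
In the last equality the square of an expectation over $y_i$ is written as an expectation over two independent copies. The right-hand side is at most $\mathbb E_{y_i^0,y_i^1}\big|\mathbb E_{y_1..y_{i-1}}f_{i-1}\prod_{h<i}\varphi_{h,i-1}\big|$, which proves (4) for $i-1$.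

**Step 2: evaluate the end of the chain.** For $i=1$, $\varphi_{1,1}$ does not depend on $y_1$ and is at most $1$, so $\Delta^{2^{K-1}}\le\mathbb E\,|\mathbb E_{y_1}f_1|$. Multiplying out,
$$f_1=(-1)^{\sum_ty_1[t]\prod_{j\ge2}(y_j^0[t]+y_j^1[t])}.$$
So $\mathbb E_{y_1}f_1$ is $1$ if $\prod_{j\ge2}(y_j^0[t]\oplus y_j^1[t])=0$ for all $t$, and $0$ otherwise. For each $t$ this product is $1$ with probability $2^{-(K-1)}$, independently. Thus
$$\Delta^{2^{K-1}}\le(1-2^{-(K-1)})^\ell\le e^{-\ell2^{-(K-1)}},$$
and taking the $2^{K-1}$-th root gives the first statement.

**Step 3: $\mathrm{GIP}=1$ is not rare.** The columns are independent and each is all-one with probability $2^{-K}$, so $\mathbb Ef=(1-2\cdot2^{-K})^\ell\le1-2^{1-K}$. Hence $\Pr[\mathrm{GIP}=1]=\frac12(1-\mathbb Ef)\ge2^{-K}$. $\square$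

## 9. Depth $n$ fails on $4n+3$ blocks

**Proof of Theorem 1(b).** Let $K\ge4n+3$, let $L$ encode $\mathrm{GIP}_K$, and suppose that $L=L(M)$ with $M$ of depth $n$ with state-changing pops. Taking $\ell=2$ and every $y_j=10$ gives $\mathrm{GIP}(y)=1$, so $x(y)\in L$ and therefore $0,1,\#\in\Sigma$.

Let $x(y)\in L$. By Lemma 2 there is an accepting run of $P_N$ on $x(y)$. Cut it into at most $C_0$ intervals as in (3). Each is a singleton, touching at most one block, or a phase, touching at most $2n+1$ blocks by Lemma 3. By Lemma 4 these intervals can be refined to a decomposition with at most $C_0^2$ pieces, a bound independent of $\ell$. Each piece touches at most $2n+1$ blocks, so each component touches at most $2(2n+1)=4n+2\le K-1$ blocks. By Lemma 5, $\mathrm{GIP}^{-1}(1)$ is a union of polynomially many (in $\ell$) cylinder intersections, and $\mathrm{GIP}=1$ on each of them. But by Lemma 6 at least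
$$\frac{2^{-K}2^{K\ell}}{2^{K\ell}e^{-\ell/4^{K-1}}}=2^{-K}e^{\ell/4^{K-1}}$$
of them are needed. For large $\ell$ this is a contradiction. $\square$

With Lemma 1, $E\in\mathbf{pPD}_{n+1}\setminus\mathbf{pPD}_n$ for every $n\ge1$. This completes the proof of Theorem 1: the answer to the question is yes for all $i\ge1$.

## 10. Two matched pieces share a block: $\mathbf{PD}_{n+1}\not\subseteq\mathbf{pPD}_n$

With free pops, Lemma 1 gives only $4n+2$ blocks: $G_K\in\mathbf{PD}_{n+1}$ for $K=4n+2$. The argument of Section 9 excludes $4n+3$ blocks. We have to save exactly one block. So let $K=4n+2$ and let $L$ encode $\mathrm{GIP}_K$; we show that $L\notin\mathbf{pPD}_n$, which with $L=G_K$ proves Theorem 2. Suppose that $L=L(M)$ with $M$ of depth $n$; as before, $0,1,\#\in\Sigma$. By Lemmas 5 and 6, used exactly as in Section 9, it suffices to refine the decomposition of Section 9 so that the number of pieces stays bounded and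

$$\text{every component touches at most } 4n+1=K-1 \text{ blocks}.\tag{5}$$

For a piece $J$ let $v(J)$ be the set of blocks touched by V steps of $J$. By Lemma 3, a piece $J$ within a phase satisfies $|v(J)|\le2n$, and its P steps add at most one block. Call such a piece *rich* if $|v(J)|=2n$.

**Reduction to rich pairs.** This isolates the only components that can violate (5). Unmatched pieces touch at most $2n+1\le4n+1$ blocks. A pair with one piece from a singleton interval touches at most $2n+2\le4n+1$. Now consider a matched pair $(J_a,J_b)$, $a<b$, inside phases $\Phi$ and $\Psi$. These are different by Lemma 4, and $\Phi$ precedes $\Psi$. If one of the pieces is not rich, the pair touches at most $(2n-1+1)+(2n+1)=4n+1$ blocks. So both must be rich to cause trouble. Below only $J_a$ is assumed rich at first.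

The next lemma says what richness means: equality in the count of Lemma 3.

**Lemma 7.** Let $J$ be a rich piece within a phase with large gaps $G_1,G_2,\dots$ and end blocks $(i_q,j_q)$. Then $G_1,\dots,G_n$ exist throughout the phase, $v(J)=\{i_1<j_1<i_2<\dots<i_n<j_n\}$, and each V step of $J$ that touches $j_n=\max v(J)$ belongs to a move starting at a full configuration whose first $n$ items are $G_1,\dots,G_n$.

*Proof.* Apply Steps 4 and 5 of the proof of Lemma 3 to the blocks in $v(J)$ only, with $j^*=\max v(J)$ and any V step of $J$ that touches $j^*$. The move of this step starts at a full configuration $\kappa$ of the phase and expands $g$. The $2n$ blocks of $v(J)$ are assigned to gaps that weakly precede $g$; there are at most $n$ such gaps, and each gets at most two blocks. So exactly $n$ gaps weakly precede $g$, and each is assigned two blocks. A small gap is assigned at most one block, so all $n$ are large. They are the first $n$ items of $\kappa$, hence they are $G_1,\dots,G_n$, and $g=G_n$. The blocks assigned are $i_1,j_1,\dots,i_n,j_n$, and they are $2n$ distinct blocks. So $v(J)$ is as stated and $j^*=j_n$. The V step was arbitrary, and the number of large gaps is constant in a phase. $\square$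

Now let $J_a$ be rich, and let $G_q,i_q,j_q$ refer to $\Phi$. The idea is to look at what $J_a$ passes on. Small gaps of block $j_n$ can be passed on, and then $J_b$ has to work in block $j_n$ as well, so a block is shared. If anything else is passed on, the gap $G_n$ is buried in the stack, and $J_a$ can no longer touch $j_n$ by V steps.

**Two types of pushes.** Consider a push of an item $g$ in a move of $\Phi$ from $\kappa$ to $\kappa'$. The gap $G_n(\kappa)$ has position at least $n$, so items after it have position greater than $n$. Hence all items of $\Lambda(\kappa)$ weakly precede $G_n(\kappa)$. Moves with pushes contain no pops. So $g$ is an unexpanded item of $\Lambda(\kappa)$ or a child of the expanded one. If $g$ is unexpanded, or a child of an item strictly preceding $G_n(\kappa)$, then $g$ weakly precedes $G_n(\kappa')\subseteq G_n(\kappa)$; note that $G_n(\kappa')=g$ in case $g=G_n(\kappa)$ is unexpanded. Otherwise $g$ is a child of $G_n(\kappa)$. So one of the following holds: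

* *type 2*: $g$ weakly precedes $G_n(\kappa')$;
* *type 1*: $g$ is a child of $G_n(\kappa)$ lying to the right of $G_n(\kappa')$. Then $g$ is a small gap in $D_{j_n}$, by Step 2 of the proof of Lemma 3.

Call a push of $J_a$ *external* if the symbol is popped in $J_b$.

**Lemma 8.** After an external type-2 push in $J_a$, no V step of $J_a$ touches $j_n$.

*Proof.* Let $g$ be the pushed item. It stays in the stack, unexpanded, until the end of $J_a$. Consider a later full configuration $\kappa''$ up to the end of $J_a$. There $G_n(\kappa'')$ is contained in $G_n(\kappa')$, so it is weakly after $g$ (if $g=G_n(\kappa')$, it is $g$ itself, as $g$ is still a gap). Hence $G_n(\kappa'')$ is in the stack and is not among the first $n$ items. Now take a V step of $J_a$ after the push. Within a move V steps precede pushes, so this V step belongs to a later move, whose starting configuration is such a $\kappa''$. By Lemma 7 the V step does not touch $j_n$. $\square$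

**Refinement.** Let $\sigma$ be the string of symbols passed from $J_a$ to $J_b$, top first; $\sigma\ne\varepsilon$ by Lemma 4. If $J_a$ has external type-2 pushes, cut $J_a=J_a'J_a''$ immediately before the first of them; an empty $J_a'$ is omitted. Write $\sigma=\sigma''\sigma'$ with $\sigma'$ pushed in $J_a'$ and $\sigma''\ne\varepsilon$ pushed in $J_a''$. If $\sigma'\ne\varepsilon$, cut $J_b=J_b''J_b'$ right after the last symbol of $\sigma''$ is popped, and match $J_a'$ with $J_b'$ and $J_a''$ with $J_b''$. If $\sigma'=\varepsilon$, leave $J_a'$ unmatched and match $J_a''$ with $J_b''=J_b$. If there are no external type-2 pushes, do not cut, and put $J_a'=J_a$, $J_b'=J_b$, $\sigma'=\sigma\ne\varepsilon$.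

**This is again a decomposition.** We check that no symbol is torn apart. Any symbol on the stack just before an external push lies beneath a symbol that outlives $J_a$, so it is not popped later in $J_a$. Hence a symbol pushed and popped in $J_a$ has both steps in $J_a'$ or both in $J_a''$. After an external symbol is popped in $J_b$, no symbol pushed in $J_b$ is left on the stack, since all that is left lay beneath an older symbol. Hence symbols pushed in $J_b''$ are popped in $J_b''$, and those pushed in $J_b'$ are popped in $J_b'$. The symbols of $\sigma'$ lie beneath those of $\sigma''$, so they are popped in $J_b'$. The new pairs are nested, in the order $J_a'J_a''\cdots J_b''J_b'$, so the matching stays non-crossing. Do this for all matched pairs inside phases whose first piece is rich. Each piece is cut at most once, so the number of pieces at most doubles and is at most $2C_0^2$.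

It remains to check (5) for the new components. A new unmatched piece $J_a'$ touches at most $2n+1$ blocks.

**The pair $(J_a'',J_b'')$.** Its first step is an external type-2 push, so by Lemma 8 no V step of $J_a''$ touches $j_n$. Thus $|v(J_a'')|\le2n-1$, and the pair touches at most $(2n-1)+1+(2n+1)=4n+1$ blocks.

**The pair $(J_a',J_b')$ with $\sigma'\ne\varepsilon$.** All symbols of $\sigma'$ were pushed by type-1 pushes, so they are small gaps in $D_{j_n}$. If one of $J_a'$, $J_b'$ is not rich, then as before the pair touches at most $4n+1$ blocks. Otherwise $v(J_a')=v(J_a)\ni j_n$. We show that also $j_n\in v(J_b')$.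

Lemma 7 applied to $J_b'$ gives large gaps $H_1,\dots,H_n$ of $\Psi$ and a V step of $J_b'$ in a move starting at a full configuration $\kappa_1$ of $\Psi$ whose first $n$ items are $H_1,\dots,H_n$. Let $g$ be a symbol of $\sigma'$; it is popped in a move of $\Psi$ that ends at a full configuration $\kappa_2$. The pop is the last step of this move, so $g$ is the $n$-th item of $\kappa_2$.

*First, $g$ precedes $H_n$ at $\kappa_2$.* Since $g$ is small, $g\ne H_q$ for all $q$. If $H_n$ preceded $g$, then $H_1,\dots,H_n$ would all precede $g$, and $g$ would not be the $n$-th item.

*Second, $\kappa_1$ is $\kappa_2$ or later.* If $\kappa_1$ came before $\kappa_2$, then $g$ would be in the stack at $\kappa_1$, as it was pushed in $\Phi$ and is popped only in the move ending at $\kappa_2$. So $g$ would come after $H_n(\kappa_1)$. As $H_n(\kappa_2)\subseteq H_n(\kappa_1)$, $H_n$ would precede $g$ at $\kappa_2$, contradicting the first point.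

*Third, the interval of $g$ contains no gap at $\kappa_1$.* Such a gap would be small, and it would precede $H_n(\kappa_1)\subseteq H_n(\kappa_2)$ by the first point. But at $\kappa_1$ the only gaps before $H_n$ are the large gaps $H_1,\dots,H_{n-1}$.

Hence $\kappa_1\ne\kappa_2$, because $g$ itself is a gap at $\kappa_2$. A position leaves the set of positions covered by gaps only when it becomes a terminal item, and this item is read by a V step of the same move. So between $\kappa_2$ and $\kappa_1$ some V step read a position of the interval of $g$, that is, it touched $j_n$. All steps between $\kappa_2$ and $\kappa_1$ belong to $J_b'$, because the pop of $g$ and the V step in the move from $\kappa_1$ do. So $j_n\in v(J_b')$.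

Therefore $j_n\in v(J_a')\cap v(J_b')$, and the pair touches at most $2(2n+1)-1=4n+1$ blocks. This proves (5), and with it Theorem 2. $\square$

## 11. Inclusions between all the classes, and the context-sensitive languages

**Proof of Theorem 3.** **Step 1: the two equivalences.** For $m\le n$ we have $\mathbf{PD}_m\subseteq\mathbf{pPD}_m\subseteq\mathbf{pPD}_n$. If $m>n$, then $\mathbf{pPD}_m\supseteq\mathbf{PD}_m\supseteq\mathbf{PD}_{n+1}\not\subseteq\mathbf{pPD}_n$ by Theorem 2. So neither $\mathbf{PD}_m$ nor $\mathbf{pPD}_m$ is contained in $\mathbf{pPD}_n$.

**Step 2: $\mathbf{pPD}_m\not\subseteq\mathbf{PD}_n$ for all $m,n$.** This is Proposition 2.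

**Step 3: $\bigcup_n\mathbf{pPD}_n$ consists of context-sensitive languages.** In an accepting computation every pushdown symbol produces at least one of the unread letters, by Step 4 of the proof of Lemma 2. So the pushdown is never longer than the unread input. A nondeterministic machine can simulate the automaton and abort when this bound is exceeded; it uses linear space. Also $\varepsilon$ is not accepted, since $S$ produces at least one letter. The languages without $\varepsilon$ that are decidable in nondeterministic linear space are context-sensitive.

**Step 4: a language outside.** Let $U=\bigcup_{k\ge1}G_k$. It is decidable in deterministic logarithmic space: with a bounded number of counters, check that the input is a sequence of words over $\{0,1\}$ of one common length $\ell\ge1$, separated by $\#$; then for each $t$ run through the blocks, looking at position $t$ in odd ones and $\ell+1-t$ in even ones, to find the product, and keep the parity of the sum. Hence $U$ is decidable in linear space, and $\varepsilon\notin U$, so $U$ is context-sensitive. The number of symbols $\#$ in a word determines $k$, so $U$ encodes $\mathrm{GIP}_K$ for every $K\ge1$. For each $n$, Theorem 1(b) with $K=4n+3$ shows $U\notin\mathbf{pPD}_n$.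 So $U$ lies outside $\bigcup_n\mathbf{pPD}_n$, and the containment in the context-sensitive languages is strict. $\square$
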